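\title{Crapper's waves are the only pure capillary waves on deep water}

\begin{abstract}
In the Levi-Civita formulation, a periodic progressive wave on deep water is a holomorphic function on the unit disk that satisfies a nonlinear boundary condition. We prove that in the absence of gravity every solution is either trivial or one of Crapper's explicit waves; the surface is not assumed to be free of self-intersections. The problem reduces to finding all harmonic functions $u$ on the disk with $\partial_r u=\lambda\sinh u$ on the circle. We show that $u=\log|f|^2$ with $f$ rational, attach to $f$ a Schr\"odinger equation that can be solved in closed form for every value of the spectral parameter, read off $f$ as a quotient of two determinants indexed by a finite set of integers, and use the Schwarz--Pick inequality to show that this set has one element.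
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
We consider steady periodic progressive waves on the surface of a two-dimensional irrotational flow of an inviscid incompressible fluid of infinite depth. If $\varrho$ is the density, $\mathsf g$ the gravity, $T$ the surface tension, $L$ the wavelength and $V$ the wave speed, the problem depends on two dimensionless numbers,
\[
p=\frac{\mathsf g L}{2\pi V^2},\qquad q=\frac{2\pi T}{\varrho L V^2}>0 ,
\]
which measure gravity and surface tension against inertia. In the Levi-Civita (hodograph) formulation one period of the fluid domain is mapped conformally onto the unit disk $D=\{|\zeta|<1\}$, with the deep fluid sent to $\zeta=0$ and the free surface sent to the circle $\zeta=e^{i\sigma}$. The unknowns are the inclination angle $\theta(\sigma)$ of the surface and the logarithm $\tau(\sigma)=\log(|\mathrm{velocity}|/V)$ of the relative speed on it.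

\begin{definition}\label{def:solution}
A \emph{solution} for the parameters $(p,q)$ is a pair $(\theta,\tau)$ of real $2\pi$-periodic functions of class $C^2$ such that
\begin{itemize}
\item[(a)] $\tau+i\theta$ is the boundary value of a function $F$ that is holomorphic in $D$, continuous on $\overline D$, and satisfies $F(0)=0$;
\item[(b)] for all $\sigma$,
\begin{equation}\label{eq:LC}
e^{2\tau}\frac{d\tau}{d\sigma}+p\,e^{-\tau}\sin\theta-q\,\frac{d}{d\sigma}\Big(e^{\tau}\frac{d\theta}{d\sigma}\Big)=0 .
\end{equation}
\end{itemize}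
\end{definition}

The normalization $F(0)=0$ expresses the uniform flow with speed $V$ at infinite depth. Equation \eqref{eq:LC}, which is (2.7) in \cite{NB}, is Bernoulli's condition differentiated along the surface and made dimensionless. No condition of physical realizability, such as the absence of self-intersections, is imposed.

The flat surface $\theta\equiv\tau\equiv0$ is a solution for all parameters; we call it \emph{trivial}. Linearizing \eqref{eq:LC} about it gives $\tau'+p\theta-q\theta''=0$, and the mode $F=\zeta^N$, that is $\tau=\cos N\sigma$, $\theta=\sin N\sigma$, solves this equation exactly when $p/N+qN=1$. For pure capillary waves, $p=0$, nontrivial solutions should therefore branch off the trivial one at $q=1/N$, $N=1,2,\dots$. These branches are explicit. For an integer $N\ge1$ and a complex number $A$ with $0<|A|<1$, \emph{Crapper's wave} is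
\begin{equation}\label{eq:crapper}
\tau+i\theta=2\log\frac{1+A\zeta^N}{1-A\zeta^N}\,\Big|_{\zeta=e^{i\sigma}},\qquad q=\frac{1+|A|^2}{N(1-|A|^2)},
\end{equation}
with the principal logarithm, which is available because $(1+z)/(1-z)$ has positive real part for $|z|<1$. Real $A$ gives the symmetric waves, and a translation $\sigma\mapsto\sigma+\sigma_0$ multiplies $A$ by $e^{iN\sigma_0}$. As $|A|$ increases from $0$ to $1$, $q$ increases from $1/N$ to $\infty$.

At $p=0$, Crapper's waves bifurcate from the trivial solution as $q$ increases, and there is no secondary bifurcation from their branch \cite[Theorem~4.1]{NB}. This suggests that nothing else exists, but it cannot prove it: a statement about bifurcation does not see a solution lying on a component of the solution set that meets none of the known branches, and for relatively large positive $p$ solutions are known to exist that are connected neither with the trivial solution nor with the primary branches. The conjecture of \cite{NB} is that this does not happen at $p=0$: every solution is trivial or one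 of Crapper's waves. We prove it.

\subsection{Results}

\begin{theorem}\label{thm:waves}
Let $p=0$ and $q>0$. Every solution is either trivial or one of Crapper's waves. For given $q$ the solutions are exactly the trivial one and, for each integer $N>1/q$, the waves \eqref{eq:crapper} with $|A|^2=\frac{qN-1}{qN+1}$ and $\arg A$ arbitrary.
\end{theorem}

Thus for every $q>0$ the nontrivial solutions, modulo translations in $\sigma$, are in bijection with the integers $N>1/q$. There are infinitely many of them, exactly one for each branch that has already bifurcated at $q=1/N$.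

When $p=0$, equation \eqref{eq:LC} can be integrated once, and what remains is a nonlinear Neumann problem. Below, $u\in C^1(\overline D)$ means that $u$ and its first derivatives extend continuously to $\overline D$, and $\partial_r$ is the radial derivative.

\begin{theorem}\label{thm:sinh}
Let $\lambda>0$ and let $u\in C^1(\overline D)$ be real and harmonic in $D$, with
\begin{equation}\label{eq:sinh}
\partial_r u=\lambda\sinh u\qquad\text{on }|\zeta|=1 .
\end{equation}
Then either $u\equiv0$, or there are an integer $N>\lambda$ and $A\in\mathbb C$ such that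
\begin{equation}\label{eq:sol}
u=2\log\Big|\frac{1+A\zeta^N}{1-A\zeta^N}\Big|,\qquad |A|^2=\frac{N-\lambda}{N+\lambda}.
\end{equation}
Conversely, all these functions are solutions.
\end{theorem}

\begin{corollary}\label{cor:exp}
Let $\alpha,\beta\in\mathbb R$ and let $u\in C^1(\overline D)$ be real and harmonic in $D$, with $\partial_ru=\alpha e^u-\beta e^{-u}$ on $|\zeta|=1$.
\begin{enumerate}
\item If $\alpha,\beta>0$, then $u=\frac12\log\frac\beta\alpha+w$, where $w$ is one of the functions of Theorem~\ref{thm:sinh} for $\lambda=2\sqrt{\alpha\beta}$; all of these occur.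
\item If $\alpha,\beta<0$, then $u\equiv\frac12\log\frac\beta\alpha$.
\item If $\alpha=\beta=0$, then $u$ is constant. If $\alpha\beta\le0$ and $(\alpha,\beta)\ne(0,0)$, there is no solution.
\end{enumerate}
\end{corollary}

The shape of the answer in Theorem~\ref{thm:sinh} can be guessed from two observations. The linear problem $\partial_ru=\lambda u$, for $u=\operatorname{Re}\sum e_k\zeta^k$, reads $(k-\lambda)e_k=0$, so it has nonzero solutions only for $\lambda=N$, namely $\operatorname{Re}(e_N\zeta^N)$; and \eqref{eq:sol} is $4\operatorname{Re}(A\zeta^N)+O(|A|^3)$ with $\lambda\to N$ as $A\to0$. Moreover, if $u(\zeta)$ solves \eqref{eq:sinh} for $\lambda$, then $u(\zeta^N)$ solves it for $N\lambda$, so all the branches are copies of the first. What is not clear in advance is why the infinitely many modes $N>\lambda$ that coexist for a given $\lambda$ cannot be combined into one solution. The proof meets this question head-on: it first shows that any solution is an explicit nonlinear combination of finitely many modes, and only in the last step excludes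 combinations of two or more.

Section~\ref{sec:reduction} deduces Theorem~\ref{thm:waves} and Corollary~\ref{cor:exp} from Theorem~\ref{thm:sinh}. Section~\ref{sec:model} verifies the solutions \eqref{eq:sol}, displays on them all the objects of the proof, and ends with its plan. Sections~\ref{sec:rational}--\ref{sec:one} prove the direct part of Theorem~\ref{thm:sinh}.

\medskip
\noindent\textbf{Notation.} We write $\delta=\zeta\,\frac{d}{d\zeta}$. In the variable $s$ with $\zeta=e^s$ this is $d/ds$, also denoted by a dot. Near a point $\zeta_*=e^{s_*}\ne0,\infty$ we use the local coordinate $x=s-s_*$; the \emph{residue in $s$} of a meromorphic function $\phi$ at $\zeta_*$ is the coefficient of $x^{-1}$ in its expansion in $x$, which is the residue of the form $\phi\,d\zeta/\zeta$. A function of the form $\delta\phi$ has residue in $s$ equal to zero.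

\section{From capillary waves to the sinh condition}\label{sec:reduction}

For $w\in C^1(\overline D)$ real and harmonic in $D$ we have
\begin{equation}\label{eq:green}
\int_0^{2\pi}\partial_rw\,d\sigma=0,\qquad \int_D|\nabla w|^2=\int_0^{2\pi}w\,\partial_rw\,d\sigma ,
\end{equation}
with the $\sigma$-integrals taken on the unit circle: these are Green's identities on $|\zeta|<r$, in the limit $r\to1$.

\begin{proof}[Proof of Corollary~\ref{cor:exp} from Theorem~\ref{thm:sinh}]
If $\alpha\beta\le0$ and $(\alpha,\beta)\neq(0,0)$, then $\alpha e^u-\beta e^{-u}$ is everywhere positive (when $\alpha\ge0\ge\beta$) or everywhere negative (when $\alpha\le0\le\beta$), which contradicts the first identity in \eqref{eq:green}. If $\alpha=\beta=0$, the second identity gives $\nabla u=0$. If $\alpha\beta>0$, put $u=\frac12\log\frac\beta\alpha+w$. Then $\alpha e^u=\pm\sqrt{\alpha\beta}\,e^w$ and $\beta e^{-u}=\pm\sqrt{\alpha\beta}\,e^{-w}$ with the sign of $\alpha$, so the boundary condition is equivalent to $\partial_rw=\pm2\sqrt{\alpha\beta}\,\sinh w$. For the sign $+$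 this is Theorem~\ref{thm:sinh}. For the sign $-$, \eqref{eq:green} gives $\int_D|\nabla w|^2=-2\sqrt{\alpha\beta}\int w\sinh w\,d\sigma\le0$; so $w$ is a constant, and $\sinh w=0$.
\end{proof}

The last argument shows what the sign of $\lambda$ does: for $\lambda<0$ the energy identity forces $u\equiv0$, while for $\lambda>0$ its two sides have the same sign and it gives nothing.

\begin{proof}[Proof of Theorem~\ref{thm:waves} from Theorem~\ref{thm:sinh}]
Let $(\theta,\tau)$ be a solution with $p=0$. Equation \eqref{eq:LC} says that $\frac12e^{2\tau}-qe^\tau\theta'$ is a constant, which we call $q\beta$. Thus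
\begin{equation}\label{eq:bernoulli}
\theta'=\frac1{2q}\,e^{\tau}-\beta e^{-\tau}.
\end{equation}
Write $F=\sum_{k\ge1}F_k\zeta^k$. Since $F$ is continuous on $\overline D$, the $F_k$ are the Fourier coefficients of $\tau+i\theta$. This function is $C^2$, so $\sum k^4|F_k|^2<\infty$, and the Cauchy--Schwarz inequality gives $\sum k|F_k|<\infty$. Hence $F'$ extends continuously to $\overline D$, the harmonic function $u=\operatorname{Re}F$ lies in $C^1(\overline D)$, and on the circle $\tau'+i\theta'=i\,\delta F$, so that $\theta'=\operatorname{Re}\delta F=\partial_ru$. Equation \eqref{eq:bernoulli} is therefore the boundary condition of Corollary~\ref{cor:exp} with $\alpha=1/(2q)>0$. By part (3) of the corollary $\beta>0$, and by part (1) $u=\frac12\log(2q\beta)+w$, where $w$ is one of the functions of Theorem~\ref{thm:sinh} for $\lambda=\sqrt{2\beta/q}$. All these functions vanish at $0$, and so does $u$. Hence $2q\beta=1$, $\lambda=1/q$ and $u=w$. A holomorphic function vanishing at $0$ is determined by its real part, so either $F\equiv0$ or $F=2\log\frac{1+A\zeta^N}{1-A\zeta^N}$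 with $N>1/q$ and $|A|^2=\frac{N-1/q}{N+1/q}=\frac{qN-1}{qN+1}$; the last relation is equivalent to $\frac{1+|A|^2}{1-|A|^2}=qN$, which is the formula for $q$ in \eqref{eq:crapper}.

Conversely, such an $F$ is holomorphic in a neighborhood of $\overline D$ and vanishes at $0$, and the converse part of Theorem~\ref{thm:sinh} gives $\theta'=\frac1q\sinh\tau$. Then $\frac12e^{2\tau}-qe^\tau\theta'=\frac12$, and differentiating gives \eqref{eq:LC} with $p=0$.
\end{proof}

The integration constant $\beta$ is not known beforehand; it is fixed by the fact, contained in Theorem~\ref{thm:sinh}, that every solution of \eqref{eq:sinh} has $u(0)=0$.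

\section{Crapper's function, worked by hand}\label{sec:model}

Fix $N\ge1$ and $0<|A|<1$, and put
\[
z=A\zeta^N,\qquad P=1+z,\qquad Q=1-z,\qquad f=P/Q,\qquad u=\log|f|^2 .
\]
Note that $\delta z=Nz$.

\medskip
\noindent\textbf{The boundary condition.} We have $\delta f/f=\frac{Nz}{1+z}+\frac{Nz}{1-z}=\frac{2Nz}{1-z^2}$. On the circle $|z|=|A|$, so $\operatorname{Re}\big(z(1-\bar z^2)\big)=(1-|A|^2)\operatorname{Re}z$ and $|1\pm z|^2=1+|A|^2\pm2\operatorname{Re}z$. Hence
\[
\partial_ru=2\operatorname{Re}\frac{\delta f}f=\frac{4N(1-|A|^2)\operatorname{Re}z}{|1-z^2|^2},\qquad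
\sinh u=\frac{|1+z|^4-|1-z|^4}{2\,|1-z^2|^2}=\frac{4(1+|A|^2)\operatorname{Re}z}{|1-z^2|^2}.
\]
So \eqref{eq:sinh} holds if and only if $\lambda(1+|A|^2)=N(1-|A|^2)$, that is, $|A|^2=\frac{N-\lambda}{N+\lambda}$. This proves the converse part of Theorem~\ref{thm:sinh}. The computation is valid for $|A|>1$ as well and then gives $\lambda<0$, a case in which the only harmonic solution is $0$; there is no contradiction, since $f$ then has zeros and poles in $D$. The position of the poles is thus information that the boundary identity does not contain, and it will have to be used separately.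

\medskip
\noindent\textbf{A potential.} From $\delta f=\frac{2Nz}{(1-z)^2}$ and $\delta^2f=\frac{2N^2z(1+z)}{(1-z)^3}$ we get
\[
U:=\frac{\delta^2f}{f}=\frac{2N^2z}{(1-z)^2}=-2\,\delta^2\log Q .
\]
The zeros of $f$ have left no trace in $U$. By construction $f$ solves the Schr\"odinger equation $\delta^2\psi=(\mu^2+U)\psi$ for $\mu=0$.

\medskip
\noindent\textbf{Solutions for every $\mu$.} A function $\psi=\zeta^\mu R$ solves this equation if and only if $\delta^2R+2\mu\,\delta R=UR$, and for $\mu\ne-N/2$ a solution is
\begin{equation}\label{eq:modelR}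
R(\zeta,\mu)=\frac{1+\frac{N-2\mu}{N+2\mu}\,z}{1-z}=1+\frac{N}{\mu+N/2}\cdot\frac{z}{1-z}.
\end{equation}
Indeed, with $\eta=\frac{2N}{N+2\mu}$ we have $R=1+\frac{\eta z}{1-z}$, and after multiplication by $(1-z)^3/(Nz)$ the left side becomes $\eta N(1+z)+2\mu\eta(1-z)=2N+\eta(N-2\mu)z$, and so does the right side. Thus $R$ is rational in $\zeta$ with denominator $Q$, and rational in $\mu$ with a single pole, at $\mu=-N/2$, whose residue is $NA\zeta^N R(\zeta,N/2)$. The position of the pole recovers $N$, and the residue recovers $A$.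

\medskip
\noindent\textbf{The boundary condition as a reflection.} For a polynomial $p$ of degree exactly $n$ with $p(0)=1$, let $p^*$ be the multiple of $\zeta^n\overline{p(1/\bar\zeta)}$ with $p^*(0)=1$; its roots are the reflections in the circle of those of $p$. Here $P^*=1+\zeta^N/\bar A$. Comparing with \eqref{eq:modelR}, we see that
\[
\frac{P^*}{Q}=R(\zeta,-\lambda/2)\iff \frac1{\bar A}=\frac{N+\lambda}{N-\lambda}\,A\iff |A|^2=\frac{N-\lambda}{N+\lambda}.
\]
So the boundary condition says that $P^*/Q$ is the member $\mu=-\lambda/2$ of the family of which $P/Q$ is the member $\mu=0$.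

\medskip
\noindent\textbf{An extremal property.} The function $B=\zeta^N\overline{Q(1/\bar\zeta)}/Q=\frac{\zeta^N-\bar A}{1-A\zeta^N}$ maps $D$ into $D$, and its Taylor coefficients $B_0=-\bar A$ and $B_N=1-|A|^2$ give equality in the bound $|B_N|\le1-|B_0|^2$, which holds for every such map (Lemma~\ref{lem:SP}).

\medskip
\noindent\textbf{Plan of the proof.} For an arbitrary solution $u$ we write $u=\log|f|^2$ and prove that $f=P/Q$ is rational (Section~\ref{sec:rational}) with simple zeros and poles of a special local form (Section~\ref{sec:zeros}). Then $U=\delta^2f/f$ equals $-2\delta^2\log Q$, and $P^*/Q$ solves the equation for $R$ with $\mu=\pm\lambda/2$ (Section~\ref{sec:schr}). The solution $R(\zeta,\mu)$ has poles in $\mu$ only at the points $-\kappa/2$ for $\kappa$ in a finite set $K$ of positive integers (Section~\ref{sec:mu}), and this determines $R$, $P$ and $Q$ in terms of $K$ and one complex number $c_\kappa$ for each $\kappa\in K$ (Section~\ref{sec:det}). Matching $P^*/Q$ with $R$ determines the moduli $|c_\kappa|$ (Section~\ref{sec:moduli}).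 With these moduli, the coefficient bound for $B$ is violated as soon as $K$ has more than one element (Section~\ref{sec:one}).

\section{Continuation across the circle}\label{sec:rational}

From now on $u$ is a solution as in Theorem~\ref{thm:sinh}. Write $u=\operatorname{Re}E$ with $E$ holomorphic in $D$ and $E(0)$ real. Since $E'=u_x-iu_y$ extends continuously to $\overline D$, so does $E$. Put
\[
f=e^{E/2},\qquad g(\zeta)=\overline{f(1/\bar\zeta)} .
\]
Then $f$ is holomorphic in $D$, $f$ and $f'$ are continuous on $\overline D$, $f$ has no zeros in $\overline D$, $f(0)>0$ and $|f|^2=e^u$. The reflected function $g$ is holomorphic in $|\zeta|>1$ including $\infty$, continuous and zero-free on $1\le|\zeta|\le\infty$, and $g(\infty)=f(0)$. Moreover $\delta g(\zeta)=-\overline{(\delta f)(1/\bar\zeta)}$ is continuous and bounded on $|\zeta|\ge1$ and is $O(1/\zeta)$ at $\infty$.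

On the circle $g=\bar f$ and $\delta g=-\overline{\delta f}$, so $e^u=fg$ and $\partial_ru=2\operatorname{Re}(\delta f/f)=\delta f/f-\delta g/g$. The boundary condition \eqref{eq:sinh} becomes
\begin{equation}\label{eq:bc}
\frac{\delta f}f-\frac{\delta g}g=\frac\lambda2\Big(fg-\frac1{fg}\Big),
\quad\text{that is,}\quad
\delta f=\frac{\lambda g}2f^2+\frac{\delta g}g\,f-\frac\lambda{2g}\qquad(|\zeta|=1).
\end{equation}
This is where the special form of the nonlinearity enters. We know $f$ inside the circle and $g$ outside. The second form of \eqref{eq:bc} is a Riccati equation for $f$ whose coefficients are holomorphic and bounded \emph{outside}, so solving it there continues $f$. Solutions of a nonlinear equation may blow up, but a Riccati equation is the projectivization of a linear system, so the blow-up produces nothing worse than poles.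

\begin{proposition}\label{prop:rational}
The function $f$ extends to a rational function. Hence $g$ is rational, and identically in $\zeta$
\begin{equation}\label{eq:master}
2(g\,\delta f-f\,\delta g)=\lambda(f^2g^2-1).
\end{equation}
\end{proposition}

\begin{proof}
Let $\Pi=\{\operatorname{Re}s\ge0\}$, and let $\mathcal O$ be the class of (scalar, vector or matrix) functions that are continuous on $\Pi$ and holomorphic in its interior. Consider
\[
\dot Y=\mathcal AY,\qquad \mathcal A(s)=\begin{pmatrix}\delta g/g&-\lambda/(2g)\\-\lambda g/2&0\end{pmatrix}\Big|_{\zeta=e^s},\qquad Y(0)=\begin{pmatrix}f(1)\\1\end{pmatrix}.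
\]
The matrix $\mathcal A$ lies in $\mathcal O$, is $2\pi i$-periodic, and has norm at most some constant $\Lambda$; here we use that $f$ is $C^1$ and zero-free on the closed disk.

\emph{Existence and uniqueness.} If $Z\in\mathcal O$, the integral of $Z$ over the boundary of any triangle in $\Pi$ vanishes: shift the triangle to the right by $\epsilon$, apply Cauchy's theorem, and let $\epsilon\to0$. Hence $I(s)=\int_{[0,s]}Z$ satisfies $I(s')-I(s)=\int_{[s,s']}Z$ for all $s,s'\in\Pi$, so $I\in\mathcal O$. The Picard iterates $Y^{0}=Y(0)$, $Y^{k+1}(s)=Y(0)+\int_{[0,s]}\mathcal AY^{k}$ therefore lie in $\mathcal O$, and induction along the segment $[0,s]$ gives $|Y^{k+1}(s)-Y^{k}(s)|\le|Y(0)|(\Lambda|s|)^{k+1}/(k+1)!$. They converge locally uniformly to $Y\in\mathcal O$ with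
\[
Y(s')=Y(s)+\int_{[s,s']}\mathcal AY\quad(s,s'\in\Pi),\qquad |Y(s)|\le|Y(0)|\,e^{\Lambda|s|}.
\]
The same estimate gives uniqueness on each ray from $0$: a continuous $Z$ with $Z(s)=\int_{[0,s]}\mathcal AZ$ along the ray satisfies $|Z(s)|\le\max_{[0,s]}|Z|\cdot(\Lambda|s|)^k/k!$ for all $k$, so $Z=0$.

\emph{The imaginary axis.} For $s=i\sigma$ let $\tilde Y_2(s)=\exp\big(-\frac\lambda2\int_{[0,s]}fg\big)$ and $\tilde Y_1=f\tilde Y_2$, where $f,g$ are evaluated at $e^s$. With the dot meaning $-i\,d/d\sigma$, we have $\dot f=\delta f$, $\dot{\tilde Y}_2=-\frac{\lambda g}2\tilde Y_1$, and by \eqref{eq:bc}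
\[
\dot{\tilde Y}_1=\Big(\frac{\lambda g}2f^2+\frac{\delta g}gf-\frac\lambda{2g}\Big)\tilde Y_2-\frac{\lambda g}2f^2\,\tilde Y_2=\frac{\delta g}g\tilde Y_1-\frac\lambda{2g}\tilde Y_2 .
\]
So $\tilde Y$ solves the system with $\tilde Y(0)=Y(0)$, and $Y=\tilde Y$ on the axis. Thus $Y_2\ne0$ and $Y_1/Y_2=f(e^s)$ there.

\emph{Periodicity and growth.} In particular $Y(2\pi i)=Y_2(2\pi i)\,Y(0)$. Choose $\nu$ with $e^{2\pi i\nu}=Y_2(2\pi i)$. Since $\mathcal A$ is periodic, $Z(s)=Y(s+2\pi i)-e^{2\pi i\nu}Y(s)$ satisfies $Z(s)=\int_{[0,s]}\mathcal AZ$, so $Z=0$. Therefore $e^{-\nu s}Y(s)=X(e^s)$ for a function $X$ that is continuous on $|\zeta|\ge1$ and holomorphic in $|\zeta|>1$. Taking $0\le\operatorname{Im}s\le2\pi$, so that $|s|\le\log|\zeta|+2\pi$, we get $X=O(|\zeta|^{\Lambda+|\nu|})$; so $X$ has at most a pole at $\infty$.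

\emph{Gluing.} The component $X_2$ has no zeros on the circle, hence none near it. So $X_1/X_2$ is meromorphic in $1<|\zeta|\le\infty$, holomorphic near the circle, continuous up to it, and equal to $f$ on it. A continuous function that is holomorphic on both sides of a circular arc is holomorphic across it (Morera's theorem). Hence $f$ and $X_1/X_2$ together define a meromorphic function on the Riemann sphere, that is, a rational function. Its reflection $g$ is rational too, and \eqref{eq:master}, which is the first form of \eqref{eq:bc} multiplied by $2fg$, holds on the circle and so everywhere.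
\end{proof}

\section{Zeros, poles and normalization}\label{sec:zeros}

The zeros and poles of $f$ lie outside $\overline D$, where $g$ is holomorphic and zero-free. Near each of them \eqref{eq:master} can thus be read as a constraint on $f$ alone.

\begin{proposition}\label{prop:zeros}
We have $f(0)=1$ and $f(\infty)=\varepsilon\in\{1,-1\}$. The zeros $b_1,\dots,b_n$ and the poles $a_1,\dots,a_n$ of $f$ are simple, equal in number, and lie in $1<|\zeta|<\infty$. In the local coordinate $x$,
\begin{equation}\label{eq:local}
f=\omega\,\big(x+O(x^3)\big)\ \text{ at a zero},\qquad f=\omega\,\big(x^{-1}+O(x)\big)\ \text{ at a pole},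
\end{equation}
with $\omega\ne0$ depending on the point.
\end{proposition}

\begin{proof}
\emph{At $\infty$.} Let $f=\omega\zeta^m(1+O(1/\zeta))$ with $\omega\ne0$, and recall that $g(\infty)=f(0)\ne0$ and $\delta g=O(1/\zeta)$. If $m>0$, the left side of \eqref{eq:master} is $O(\zeta^m)$ while the right side has exact order $\zeta^{2m}$. If $m<0$, the left side tends to $0$ and the right side to $-\lambda\neq0$. So $m=0$. Then $\delta f=O(1/\zeta)$, the left side tends to $0$, and $(f(0)f(\infty))^2=1$. Since $\infty$ is neither a zero nor a pole, $f$ has as many finite zeros as poles, counted with multiplicity.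

\emph{Simplicity.} At a zero, \eqref{eq:master} gives $2g\,\delta f=-\lambda\ne0$, so the zero is simple. At a pole of order $k$, the term $g\,\delta f$ has a pole of order $k+1$, the term $f\,\delta g$ one of order at most $k$, and the right side one of order $2k$. So $k+1=2k$ and $k=1$.

\emph{Local form.} Dividing \eqref{eq:master} by $g^2$ and by $-f^2$ gives
\[
2\,\delta(f/g)=\lambda(f^2-g^{-2}),\qquad 2\,\delta(g/f)=\lambda(f^{-2}-g^2).
\]
The left sides have zero residue in $s$, and $g^{\pm2}$ are holomorphic at $a_j$ and $b_j$. So $f^2$ has zero residue in $s$ at each $a_j$, and $f^{-2}$ at each $b_j$. If $f=\omega(x^{-1}+e+O(x))$, the residue of $f^2$ is $2\omega^2e$; if $f=\omega(x+ex^2+O(x^3))$, the residue of $f^{-2}$ is $-2\omega^{-2}e$. In both cases $e=0$.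

\emph{Normalization.} The residues of the rational form $f^2\,d\zeta/\zeta$ on the sphere add up to zero. They are $f(0)^2$ at $0$, $-f(\infty)^2$ at $\infty$, and $0$ at the $a_j$. So $f(0)^2=f(\infty)^2$; with $(f(0)f(\infty))^2=1$ and $f(0)>0$ this gives $f(0)=1$ and $f(\infty)=\pm1$.
\end{proof}

If $f$ is constant, then $f\equiv1$ and $u\equiv0$. \emph{From now on $f$ is not constant}, so $n\ge1$ and
\[
f=\frac PQ,\qquad P=\prod_{j=1}^n\Big(1-\frac\zeta{b_j}\Big),\qquad Q=\prod_{j=1}^n\Big(1-\frac\zeta{a_j}\Big).
\]
For $n=1$ we are almost done: $f=\frac{1+A'\zeta}{1-A\zeta}$ has $f(\infty)=-A'/A=\pm1$, and $A'=-A$ makes $f$ constant, so $A'=A$. For general $n$, \eqref{eq:local} is a system of $2n$ algebraic equations for the $2n$ roots, and we need a way to solve it.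

\section{A Schr\"odinger equation}\label{sec:schr}

In Section~\ref{sec:rational} we read \eqref{eq:master} as an equation for $f$ with coefficients built from $g$. Now we exchange the roles. Put
\[
v=\frac{\delta f}f,\qquad H=\frac1{fg}.
\]
Dividing \eqref{eq:master} by $2fg$ gives $\delta g/g=v-\frac\lambda2(H^{-1}-H)$, and since $\delta H/H=-v-\delta g/g$,
\begin{equation}\label{eq:H}
\delta H=-2vH+\frac\lambda2(1-H^2).
\end{equation}
This is a Riccati equation whose only variable coefficient is $v$. To linearize it, let $\Psi$ be a local solution of $\delta\Psi=(v+\frac\lambda2H)\Psi$ and put $\Phi=H\Psi$. Then $(\delta-v)\Psi=\frac\lambda2\Phi$, and by \eqref{eq:H}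
\[
\delta\Phi=\Big(-2vH+\frac\lambda2(1-H^2)\Big)\Psi+H\Big(v+\frac\lambda2H\Big)\Psi=-v\Phi+\frac\lambda2\Psi .
\]
Eliminating $\Phi$ gives $(\delta+v)(\delta-v)\Psi=\frac{\lambda^2}4\Psi$, and $(\delta+v)(\delta-v)\Psi=\delta^2\Psi-(\delta v+v^2)\Psi$. With
\[
U:=\delta v+v^2=\frac{\delta^2f}f
\]
we have shown that
\begin{equation}\label{eq:Psi}
\delta\Psi=\Big(v+\frac\lambda2H\Big)\Psi\quad\Longrightarrow\quad \delta^2\Psi=\Big(\frac{\lambda^2}4+U\Big)\Psi .
\end{equation}
So $f$ and $\Psi$ solve the same equation
\begin{equation}\label{eq:schr}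
\delta^2\psi=(\mu^2+U)\psi ,
\end{equation}
for $\mu^2=0$ and $\mu^2=\lambda^2/4$. We now compute $U$ and $\Psi$.

\begin{lemma}\label{lem:U}
We have $U=-2\,\delta^2\log Q$. In particular $U$ vanishes at $0$ and $\infty$ and its only poles are the $a_j$. At each $a_j$,
\begin{equation}\label{eq:Ulocal}
U=2x^{-2}+e_0+O(x^2),
\end{equation}
with no term in $x^{-1}$ and no term in $x$.
\end{lemma}

\begin{proof}
At a zero of $f$, \eqref{eq:local} gives $\ddot f=O(x)$, so $U$ is holomorphic there. At a pole write $f=\omega(x^{-1}+e_1x+e_2x^2+O(x^3))$. Then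
\[
U=\frac{\ddot f}f=\big(2x^{-3}+2e_2+O(x)\big)\cdot x\big(1-e_1x^2-e_2x^3+O(x^4)\big)=2x^{-2}-2e_1+O(x^2),
\]
the terms $2e_2x$ and $-2e_2x$ canceling. At $0$ and $\infty$, $\delta^2f$ vanishes and $f$ does not, so $U$ vanishes. On the other hand, near $a_j$ we have $\log Q=\log x+{}$holomorphic, so $\delta^2\log Q=-x^{-2}+{}$holomorphic; $\delta^2\log Q$ vanishes at $0$; and at $\infty$, $\delta\log Q=n+O(1/\zeta)$, so $\delta^2\log Q=O(1/\zeta)$. Thus $U+2\delta^2\log Q$ is a rational function without poles on the sphere that vanishes at $0$.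
\end{proof}

As in Section~\ref{sec:model}, $\psi=\zeta^\mu R=e^{\mu s}R$ solves \eqref{eq:schr} if and only if
\begin{equation}\label{eq:R}
\delta^2R+2\mu\,\delta R=UR .
\end{equation}

\begin{lemma}\label{lem:Pstar}
The function $P^*/Q$ solves \eqref{eq:R} with $\mu=\varepsilon\lambda/2$.
\end{lemma}

\begin{proof}
The poles of $H=1/(fg)$ are the zeros $b_j$ of $f$, where $g\neq0,\infty$, and the zeros $1/\bar b_j$ of $g$, where $f\ne0,\infty$; all are simple. Also $H(0)=1/(f(0)\overline{f(\infty)})=\varepsilon$ and $H(\infty)=\varepsilon$. Take residues in $s$ in the identity $v-\delta g/g=\frac\lambda2(fg-H)$. At $b_j$ the left side has residue $1$ and $fg$ is holomorphic, so $\frac\lambda2H$ has residue $-1$; at $1/\bar b_j$ the left side has residue $-1$, so $\frac\lambda2H$ has residue $+1$. Hence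
\[
\frac{\lambda H}{2\zeta}=\frac{\varepsilon\lambda}{2\zeta}-\sum_j\frac1{\zeta-b_j}+\sum_j\frac1{\zeta-1/\bar b_j},
\]
because the difference of the two sides is entire and vanishes at $\infty$. Since $P^*=\prod_j(1-\bar b_j\zeta)$, this says that $\frac\lambda2H$ is the logarithmic $\delta$-derivative of $\zeta^{\varepsilon\lambda/2}P^*/P$. So $\Psi=f\,\zeta^{\varepsilon\lambda/2}P^*/P=\zeta^{\varepsilon\lambda/2}P^*/Q$ satisfies the hypothesis of \eqref{eq:Psi}.
\end{proof}

To exploit Lemma~\ref{lem:Pstar} we must relate the solution of \eqref{eq:R} for $\mu=\varepsilon\lambda/2$ to the solution $f$ for $\mu=0$. The point is that \eqref{eq:Ulocal} does not involve $\mu$ and controls the solutions for all $\mu$ at once; so we let $\mu$ vary.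

\section{Dependence on the spectral parameter}\label{sec:mu}

Write $U=\sum_{l\ge1}U_l\zeta^l$ near $0$. A power series $\sum_{k\ge0}y_k\zeta^k$ solves \eqref{eq:R} if and only if
\begin{equation}\label{eq:rec}
k(k+2\mu)\,y_k=\sum_{l=1}^kU_l\,y_{k-l}\qquad(k\ge1).
\end{equation}
Series of this kind always converge.

\begin{lemma}\label{lem:conv}
Let $\sum_{l\ge1}V_lx^l$ have positive radius of convergence, let $\pi$ be a polynomial of degree $2$, and let $\pi(k)y_k=\sum_{l=1}^kV_ly_{k-l}$ for all $k\ge1$. Then $\sum y_kx^k$ has positive radius of convergence.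
\end{lemma}

\begin{proof}
Choose $r,\Lambda>0$ with $|V_l|\le\Lambda r^{-l}$. For large $k$, $|\pi(k)|\ge\Lambda k$, and then $|y_k|r^k\le\frac1k\sum_{i<k}|y_i|r^i\le\max_{i<k}|y_i|r^i$. So $|y_k|r^k$ is bounded.
\end{proof}

If $-2\mu$ is not a positive integer, \eqref{eq:rec} has a unique solution with $y_0=1$; we denote it by
\[
R(\zeta,\mu)=\sum_{k\ge0}R_k(\mu)\zeta^k,\qquad R_0=1,\quad R_1=\frac{U_1}{1+2\mu},\quad R_2=\frac{U_2+U_1R_1}{2(2+2\mu)},\quad\dots
\]
By uniqueness, $R(\zeta,0)=f$. By induction on $k$, each $R_k$ with $k\ge1$ is a rational function of $\mu$, is $O(1/\mu)$ at $\infty$, and has only simple poles, located among $-\frac12,-1,\dots,-\frac k2$: the right side of \eqref{eq:rec} is bounded at $\infty$ and has simple poles among $-j/2$, $j<k$, and division by $k(k+2\mu)$ adds at most a simple pole at the new point $-k/2$. At the exceptional values of $\mu$ we shall use the following remark twice.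

\begin{lemma}\label{lem:shift}
Let $j\ge1$ be an integer and let $(y_k)$ satisfy \eqref{eq:rec} with $\mu=-j/2$ and $y_k=0$ for $k<j$. Then $\sum y_k\zeta^k=y_j\,\zeta^jR(\zeta,j/2)$.
\end{lemma}

\begin{proof}
For $k=j+i$ with $i\ge1$, \eqref{eq:rec} reads $(i+j)\,i\,y_{j+i}=\sum_{l=1}^iU_l\,y_{j+i-l}$, which is \eqref{eq:rec} with $\mu=j/2$ for the sequence $(y_{j+i})_{i\ge0}$.
\end{proof}

For a general potential one expects a pole at every $\mu=-j/2$. The next lemma will show that here there are finitely many.

\begin{lemma}\label{lem:QR}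
For every $k>n$ the coefficient of $\zeta^k$ in $Q(\zeta)R(\zeta,\mu)$ vanishes identically in $\mu$.
\end{lemma}

\begin{proof}
These coefficients are rational in $\mu$, so it suffices to prove that $QR$ is a polynomial of degree at most $n$ when $2\mu\notin\mathbb Z$. Fix such a $\mu$ and regard \eqref{eq:schr} as the equation $\ddot\psi=(\mu^2+U(e^s))\psi$ in the $s$-plane. Its singular points are the $s_*$ with $e^{s_*}=a_j$.

\emph{Local solutions at a singular point.} By \eqref{eq:Ulocal}, $x^2(\mu^2+U)=2+\sum_{l\ge1}V_lx^l$ with $V_1=V_3=0$. Substituting $\psi=x^{-1}\sum_{k\ge0}\psi_kx^k$ and using $(k-1)(k-2)-2=k(k-3)$, we get $k(k-3)\psi_k=\sum_{l=1}^kV_l\psi_{k-l}$. For $k=1$ this gives $-2\psi_1=V_1\psi_0=0$. For $k=2$ it determines $\psi_2$. For $k=3$ it is the condition $0=V_1\psi_2+V_2\psi_1+V_3\psi_0$, which holds for every $\psi_0$ because $V_1=\psi_1=V_3=0$. (If $V_3$ were nonzero it would force $\psi_0=0$, and the meromorphic solutions would form a space of dimension one only.) So $\psi_0$ and $\psi_3$ are free and determine all other coefficients;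 the series converge by Lemma~\ref{lem:conv}. This gives a two-dimensional space of solutions, so every solution near $s_*$ is meromorphic at $s_*$ with at most a simple pole.

\emph{Continuation.} Thus every point of the $s$-plane has a disk around it on which all solutions are meromorphic. The solution $\psi=e^{\mu s}R(e^s,\mu)$, defined for $\operatorname{Re}s\ll0$, can therefore be continued as a meromorphic germ along every path, and by the monodromy theorem it extends to a meromorphic function on the simply connected $s$-plane. The function $e^{-\mu s}\psi$ is $2\pi i$-periodic for $\operatorname{Re}s\ll0$, hence everywhere. So $R$ is meromorphic in the $\zeta$-plane, with at most simple poles at the $a_j$ and no others.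

\emph{At $\infty$.} For $\operatorname{Re}s\ge s_0$ with $e^{s_0}>\max|a_j|$, the vector $(\psi,\dot\psi)$ solves a linear system with bounded coefficients. Gronwall's inequality along the horizontal rays that start on the segment $\operatorname{Re}s=s_0$, $0\le\operatorname{Im}s\le2\pi$, gives $\psi=O(e^{\Lambda\operatorname{Re}s})$ for some $\Lambda$. So $R$ grows at most polynomially, and $R=\omega\zeta^m(1+O(1/\zeta))$ with $\omega\ne0$, $m\in\mathbb Z$. In \eqref{eq:R} the left side is $m(m+2\mu)\omega\zeta^m+O(\zeta^{m-1})$ and the right side is $O(\zeta^{m-1})$. Since $2\mu\notin\mathbb Z$, we get $m=0$. Hence $QR$ is entire and $O(\zeta^n)$.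
\end{proof}

Define
\[
\rho_j=\operatorname{Res}_{\mu=-j/2}R_j(\mu),\qquad K=\{j\ge1:\rho_j\ne0\}.
\]

\begin{proposition}\label{prop:pf}
The set $K$ is finite and nonempty. The functions $R_k(\mu)$ are regular at every $\mu$ with $-2\mu\notin K$; for such $\mu$ they satisfy \eqref{eq:rec}, so that $R(\zeta,\mu)$ is defined and solves \eqref{eq:R}, and
\begin{equation}\label{eq:pf}
R(\zeta,\mu)=1+\sum_{\kappa\in K}\frac{\rho_\kappa\,\zeta^\kappa R(\zeta,\kappa/2)}{\mu+\kappa/2}.
\end{equation}
\end{proposition}

\begin{proof}
Fix $j\ge1$ and let $y_k=\operatorname{Res}_{\mu=-j/2}R_k$. Then $y_k=0$ for $k<j$ and $y_j=\rho_j$. Multiplying the recursion for $R_k(\mu)$ by $\mu+j/2$ and letting $\mu\to-j/2$ shows that $(y_k)$ satisfies \eqref{eq:rec} with $\mu=-j/2$. By Lemma~\ref{lem:shift},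
\begin{equation}\label{eq:res}
\sum_ky_k\zeta^k=\rho_j\,\zeta^jR(\zeta,j/2).
\end{equation}
Taking residues at $-j/2$ in Lemma~\ref{lem:QR}, we see that $\rho_j\zeta^jQ\,R(\zeta,j/2)$ has no terms of degree greater than $n$. Its coefficient of $\zeta^j$ is $\rho_j$, so $\rho_j=0$ for $j>n$. If $j\notin K$, all residues at $-j/2$ vanish by \eqref{eq:res}, so all $R_k$ are regular there and satisfy \eqref{eq:rec} by continuity. A rational function with simple poles that vanishes at $\infty$ is the sum of its principal parts; for $R_k$, $k\ge1$, this is the coefficient of $\zeta^k$ in \eqref{eq:pf}. Finally, $K=\emptyset$ would give $f=R(\zeta,0)=1$.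
\end{proof}

We put $M=|K|\ge1$ and $c_\kappa=\rho_\kappa/\kappa\ne0$. For Crapper's function, \eqref{eq:modelR} is \eqref{eq:pf} with $K=\{N\}$ and $c_N=A$.

\section{Determinant formulas}\label{sec:det}

Formula \eqref{eq:pf} expresses $R$ through the $M$ functions $R(\zeta,\kappa/2)$, and setting $\mu=\kappa/2$ in it gives $M$ linear equations for them. The solution is a quotient of determinants, which we describe first. For $\kappa,\kappa'\in K$ and $J\subset K$ let
\[
\gamma_{\kappa\kappa'}=\frac{\kappa-\kappa'}{\kappa+\kappa'},\qquad \Gamma(J)=\prod_{\{\kappa,\kappa'\}\subset J}\gamma_{\kappa\kappa'}^2,\qquad |J|_1=\sum_{\kappa\in J}\kappa,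
\]
the product being over unordered pairs of distinct elements, and for $d\in\mathbb C^K$ let
\begin{equation}\label{eq:Delta}
\Delta_d(\zeta)=\sum_{J\subset K}\Gamma(J)\Big(\prod_{\kappa\in J}d_\kappa\Big)\zeta^{|J|_1}.
\end{equation}
For $K=\{N\}$ this is $1+d_N\zeta^N$, and for $K=\{1,2\}$ it is $1+d_1\zeta+d_2\zeta^2+\frac19d_1d_2\zeta^3$.

\begin{lemma}\label{lem:Delta}
\begin{enumerate}
\item If $x_\kappa y_\kappa=\kappa\,d_\kappa\zeta^\kappa$ for all $\kappa\in K$, then $\det\Big(I+\big(\tfrac{2x_\kappa y_{\kappa'}}{\kappa+\kappa'}\big)_{\kappa,\kappa'\in K}\Big)=\Delta_d(\zeta)$.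
\item The coefficient of $\zeta^{|K|_1}$ in $\Delta_d$ is $\Gamma(K)\prod_Kd_\kappa$, and there are no higher terms.
\item If $\Delta_d=\Delta_{d'}$, then $d=d'$.
\item If all $d_\kappa\ne0$, then $(\Delta_d)^*=\Delta_{d^*}$, where $d^*_\kappa=\big(\bar d_\kappa\prod_{\kappa'\ne\kappa}\gamma_{\kappa\kappa'}^2\big)^{-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) We use two textbook identities: $\det(I+X)=\sum_J\det X_J$, the sum of all principal minors, and Cauchy's determinant
\[
\det\Big(\frac1{\xi_i+\eta_j}\Big)=\frac{\prod_{i<j}(\xi_i-\xi_j)(\eta_i-\eta_j)}{\prod_{i,j}(\xi_i+\eta_j)},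
\]
which gives $\det\big(\frac1{\kappa+\kappa'}\big)_J=\Gamma(J)\prod_J\frac1{2\kappa}$. The minor indexed by $J$ is this number times $\prod_J2x_\kappa y_\kappa$, which is the $J$-th term of \eqref{eq:Delta}.

(2) Only $J=K$ has $|J|_1\ge|K|_1$.

(3) The coefficient of $\zeta^\kappa$ is $d_\kappa$ plus a polynomial in the $d_{\kappa'}$ with $\kappa'<\kappa$; induct on $\kappa$.

(4) In $(\Delta_d)^*$ the subset $J=K\setminus I$ contributes $\zeta^{|I|_1}$ with coefficient $\Gamma(K\setminus I)\prod_{K\setminus I}\bar d_\kappa$ divided by $\Gamma(K)\prod_K\bar d_\kappa$. Let $\Gamma'$ be the product of $\gamma_{\kappa\kappa'}^2$ over $\kappa\in I$, $\kappa'\notin I$. Since $\Gamma(K)=\Gamma(I)\,\Gamma'\,\Gamma(K\setminus I)$, the coefficient is $\big(\Gamma(I)\Gamma'\prod_I\bar d_\kappa\big)^{-1}$. On the other hand $\prod_Id^*_\kappa=\big(\Gamma(I)^2\,\Gamma'\prod_I\bar d_\kappa\big)^{-1}$, each pair inside $I$ being counted twice. So the coefficient equals $\Gamma(I)\prod_Id^*_\kappa$.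
\end{proof}

For $K=\{1,2\}$, part (4) is the identity $(\Delta_d)^*=1+\frac9{\bar d_1}\zeta+\frac9{\bar d_2}\zeta^2+\frac9{\bar d_1\bar d_2}\zeta^3$, with $d_\kappa^*=9/\bar d_\kappa$.

\begin{proposition}\label{prop:det}
For $-2\mu\notin K$,
\begin{equation}\label{eq:Rdet}
R(\zeta,\mu)=\frac{\Delta_{c(\mu)}}{\Delta_{-c}},\qquad c(\mu)_\kappa=\frac{\kappa-2\mu}{\kappa+2\mu}\,c_\kappa .
\end{equation}
Moreover $Q=\Delta_{-c}$ and $P=\Delta_c$. Consequently $n=|K|_1$, and with $C=\Gamma(K)\prod_Kc_\kappa$,
\begin{equation}\label{eq:C}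
|C|=\prod_j|a_j|^{-1}<1,\qquad R(\infty,\mu)=\prod_{\kappa\in K}\frac{2\mu-\kappa}{2\mu+\kappa}.
\end{equation}
\end{proposition}

\begin{proof}
Let $z_\kappa=\rho_\kappa\zeta^\kappa=\kappa c_\kappa\zeta^\kappa$, let $\mathcal D$ be the matrix with entries $\frac{2z_{\kappa'}}{\kappa+\kappa'}$, let $\mathbf y$ be the vector with entries $R(\zeta,\kappa/2)$, $\mathbf w$ the vector with entries $\frac{2z_\kappa}{\kappa+2\mu}$, and $\mathbf 1=(1,\dots,1)^T$. Then \eqref{eq:pf} reads $R=1+\mathbf w^T\mathbf y$, and for $\mu=\kappa/2$ it gives $\mathbf y=\mathbf 1+\mathcal D\mathbf y$. Near $\zeta=0$ the matrix $I-\mathcal D$ is invertible. The identity $\det(X+\mathbf a\mathbf b^T)=(1+\mathbf b^TX^{-1}\mathbf a)\det X$ gives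
\[
R=1+\mathbf w^T(I-\mathcal D)^{-1}\mathbf 1=\frac{\det(I-\mathcal D+\mathbf 1\mathbf w^T)}{\det(I-\mathcal D)} .
\]
The denominator is $\Delta_{-c}$ by Lemma~\ref{lem:Delta}(1) with $x_\kappa=-1$, $y_\kappa=z_\kappa$. The entries of $-\mathcal D+\mathbf 1\mathbf w^T$ are
\[
2z_{\kappa'}\Big(\frac1{\kappa'+2\mu}-\frac1{\kappa+\kappa'}\Big)=\frac{2}{\kappa+\kappa'}\cdot(\kappa-2\mu)\cdot\frac{z_{\kappa'}}{\kappa'+2\mu},
\]
so the numerator is $\Delta_{c(\mu)}$ by the same lemma with $x_\kappa=\kappa-2\mu$, $y_\kappa=z_\kappa/(\kappa+2\mu)$. This proves \eqref{eq:Rdet}, and $\mu=0$ gives $f=\Delta_c/\Delta_{-c}$.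

This fraction might not be in lowest terms. To identify its denominator we recover $U$ from the behavior of $R$ as $\mu\to\infty$. In \eqref{eq:rec} the right side tends to $U_k$, because $R_0=1$ and $R_i=O(1/\mu)$ for $i\ge1$; hence $2k\lim\mu R_k(\mu)=U_k$. On the other hand $\frac{\kappa-2\mu}{\kappa+2\mu}=-\big(1-\frac\kappa\mu+O(\mu^{-2})\big)$, so the $J$-th term of $\Delta_{c(\mu)}$ is the $J$-th term of $\Delta_{-c}$ times $1-|J|_1/\mu+O(\mu^{-2})$. Since $\delta$ multiplies that term by $|J|_1$,
\[
\Delta_{c(\mu)}=\Delta_{-c}-\mu^{-1}\delta\Delta_{-c}+O(\mu^{-2})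
\]
coefficient by coefficient. Dividing by the fixed power series $\Delta_{-c}$, we find that $\lim\mu R_k$ is the coefficient of $\zeta^k$ in $-\delta\log\Delta_{-c}$. Therefore $U=-2\delta^2\log\Delta_{-c}$. By Lemma~\ref{lem:U}, the power series $\log(\Delta_{-c}/Q)=\sum_{k\ge1}l_k\zeta^k$ satisfies $k^2l_k=0$. So $Q=\Delta_{-c}$ and $P=fQ=\Delta_c$.

By Lemma~\ref{lem:Delta}(2), $Q$ has degree $|K|_1$ and leading coefficient $(-1)^MC$, which must equal $\prod_j(-1/a_j)$. The value $R(\infty,\mu)$ is the quotient of the coefficients of $\zeta^n$ in \eqref{eq:Rdet}.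
\end{proof}

\section{The moduli of the coefficients}\label{sec:moduli}

So far the set $K$ and the numbers $c_\kappa$ are unrestricted, and the value of $\lambda$ has not entered the formulas. It enters through Lemma~\ref{lem:Pstar}. The only delicate case is the one in which $\mu=\varepsilon\lambda/2$ is a negative half-integer or integer, where \eqref{eq:rec} does not determine its solution.

\begin{lemma}\label{lem:match}
We have $-\varepsilon\lambda\notin K$ and $P^*/Q=R(\zeta,\varepsilon\lambda/2)$.
\end{lemma}

\begin{proof}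
The function $\hat R=P^*/Q$ is holomorphic at $0$ with $\hat R(0)=1$, finite at $\infty$, and by Lemma~\ref{lem:Pstar} its Taylor coefficients $\hat R_k$ satisfy \eqref{eq:rec} with $\mu=\varepsilon\lambda/2$. If $-\varepsilon\lambda$ is not a positive integer, then it is not in $K$, and the claim is the uniqueness for \eqref{eq:rec}.

Let $-\varepsilon\lambda=j$ be a positive integer, so $\mu=-j/2$. For $k<j$ the functions $R_k$ are regular at $-j/2$, the factor $k(k-j)$ is nonzero, and induction gives $\hat R_k=R_k(-j/2)$. For $k=j$, \eqref{eq:rec} gives $0=S(-j/2)$, where $S(\mu)=\sum_{l=1}^jU_lR_{j-l}(\mu)$. Since $R_j(\mu)=\frac{S(\mu)}{2j(\mu+j/2)}$, we have $\rho_j=S(-j/2)/(2j)=0$, so $j\notin K$. By Proposition~\ref{prop:pf}, $R(\zeta,-j/2)$ is defined and satisfies the same recursion, and Lemma~\ref{lem:shift} applied to the difference gives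
\[
\hat R-R(\zeta,-j/2)=y\,\zeta^jR(\zeta,j/2)
\]
for a constant $y$. This is an identity of rational functions. The left side is finite at $\infty$ by \eqref{eq:C}, while $R(\infty,j/2)=\prod_K\frac{j-\kappa}{j+\kappa}\ne0$ because $j\notin K$. So $y=0$.
\end{proof}

\begin{proposition}\label{prop:moduli}
We have $\varepsilon=-1$ and $\kappa>\lambda$ for all $\kappa\in K$. With $t_\kappa=\frac{\kappa-\lambda}{\kappa+\lambda}\in(0,1)$,
\begin{equation}\label{eq:moduli}
c_\kappa^*=\frac{c_\kappa}{t_\kappa},\qquad |c_\kappa|^2=t_\kappa\prod_{\kappa'\ne\kappa}\gamma_{\kappa\kappa'}^{-2},\qquad |C|^2=\prod_{\kappa\in K}t_\kappa .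
\end{equation}
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:det} and Lemma~\ref{lem:Delta}(4), $P^*=\Delta_{c^*}$. By Lemma~\ref{lem:match} and \eqref{eq:Rdet}, $P^*=Q\,R(\zeta,\varepsilon\lambda/2)=\Delta_{c(\varepsilon\lambda/2)}$. Lemma~\ref{lem:Delta}(3) gives $c_\kappa^*=\frac{\kappa-\varepsilon\lambda}{\kappa+\varepsilon\lambda}c_\kappa$. As $c^*_\kappa\ne0$, we have $\kappa\ne\varepsilon\lambda$, and inserting the definition of $c^*$ and then multiplying over $\kappa$,
\[
|c_\kappa|^2\prod_{\kappa'\ne\kappa}\gamma_{\kappa\kappa'}^2=\frac{\kappa+\varepsilon\lambda}{\kappa-\varepsilon\lambda},\qquad |C|^2=\Gamma(K)^2\prod_K|c_\kappa|^2=\prod_{\kappa\in K}\frac{\kappa+\varepsilon\lambda}{\kappa-\varepsilon\lambda}.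
\]
The left side of the first identity is positive, so $\kappa^2-\lambda^2>0$. If $\varepsilon=1$, every factor in the last product exceeds $1$, because $\lambda>0$, and this contradicts $|C|<1$ in \eqref{eq:C}. So $\varepsilon=-1$, and the identities are \eqref{eq:moduli}.
\end{proof}

\begin{remark}\label{rem:parity}
Setting $\mu=0$ in \eqref{eq:C} gives $\varepsilon=f(\infty)=(-1)^M$, so $M$ is odd. Beyond this, \eqref{eq:moduli} does not restrict $M$: for any finite set $K$ of integers greater than $\lambda$ one can choose $c_\kappa$ with the prescribed moduli, and then $|C|<1$. We have used only the product of the $|a_j|$; to exclude $M\ge3$ we must use that each pole lies outside the disk. The argument below does not need the parity.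
\end{remark}

\section{Only one exponent}\label{sec:one}

That all roots of $Q$ lie outside $\overline D$ is expressed by one bounded function,
\[
B(\zeta)=\frac{\zeta^n\,\overline{Q(1/\bar\zeta)}}{Q(\zeta)} .
\]
It is holomorphic on $\overline D$ and has modulus $|\overline Q/Q|=1$ on the circle, so $|B|\le1$ in $D$ by the maximum principle. Its first Taylor coefficients are known by Proposition~\ref{prop:moduli}, and we test them against the following bound.

\begin{lemma}\label{lem:SP}
If $B=\sum B_k\zeta^k$ is holomorphic with $|B|\le1$ in $D$, then $|B_k|\le1-|B_0|^2$ for all $k\ge1$.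
\end{lemma}

\begin{proof}
The Schwarz--Pick inequality at the origin states that $|\phi'(0)|\le1-|\phi(0)|^2$ for every holomorphic $\phi$ with $|\phi|\le1$ in $D$. Let $\phi(w)=\sum_mB_{mk}w^m$. Then $\phi(\zeta^k)=\frac1k\sum_{j=1}^kB(e^{2\pi ij/k}\zeta)$, so $|\phi|\le1$, and $\phi(0)=B_0$, $\phi'(0)=B_k$.
\end{proof}

\begin{proposition}\label{prop:one}
$M=1$.
\end{proposition}

\begin{proof}
Write $K=\{\kappa_1<\dots<\kappa_M\}$, $t_j=t_{\kappa_j}$, $c_1=c_{\kappa_1}$, and $\gamma_j=\frac{\kappa_j-\kappa_1}{\kappa_j+\kappa_1}$ for $j\ge2$.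

\emph{The inequality from Schwarz--Pick.} We have $B=B_0\,Q^*/Q$, where $B_0$ is the conjugate of the leading coefficient of $Q$, so $|B_0|=|C|$. By Lemma~\ref{lem:Delta}(4), $Q^*=\Delta_{(-c)^*}=\Delta_{-c^*}$. The lowest nonconstant term of $\Delta_d$ is $d_{\kappa_1}\zeta^{\kappa_1}$, so by \eqref{eq:moduli}
\[
B=B_0\,\frac{\Delta_{-c^*}}{\Delta_{-c}}=B_0\Big(1-\frac{1-t_1}{t_1}\,c_1\zeta^{\kappa_1}+O(\zeta^{\kappa_1+1})\Big).
\]
Again by \eqref{eq:moduli}, $|C|=\sqrt{t_1}\prod_{j\ge2}\sqrt{t_j}$ and $|c_1|=\sqrt{t_1}\prod_{j\ge2}\gamma_j^{-1}$. Lemma~\ref{lem:SP} with $k=\kappa_1$ says $|C|\,|c_1|\frac{1-t_1}{t_1}\le1-|C|^2$, that is,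
\begin{equation}\label{eq:final}
\prod_{j\ge2}\frac{\sqrt{t_j}}{\gamma_j}\ \le\ \chi\Big(\prod_{j\ge2}t_j\Big),\qquad \chi(x):=\frac{1-t_1x}{1-t_1}.
\end{equation}
For $M=1$ both sides equal $1$, in agreement with Section~\ref{sec:model}. Suppose $M\ge2$. We show that each additional exponent enlarges the left side by more than the right side.

\emph{The right side is submultiplicative.} For $x,y\in(0,1)$,
\[
(1-t_1x)(1-t_1y)-(1-t_1)(1-t_1xy)=t_1(1-x)(1-y)\ge0 ,
\]
so $\chi(xy)\le\chi(x)\chi(y)$, and by induction $\chi\big(\prod_{j\ge2}t_j\big)\le\prod_{j\ge2}\chi(t_j)$.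

\emph{Comparison of the factors.} We have
\[
1-t_1t_j=\frac{2\lambda(\kappa_1+\kappa_j)}{(\kappa_1+\lambda)(\kappa_j+\lambda)},\qquad 1-t_1=\frac{2\lambda}{\kappa_1+\lambda},\qquad\text{so}\qquad \chi(t_j)=\frac{\kappa_j+\kappa_1}{\kappa_j+\lambda}.
\]
On the other hand
\[
\frac{\sqrt{t_j}}{\gamma_j}=\frac{\kappa_j+\kappa_1}{\kappa_j+\lambda}\cdot\frac{\sqrt{(\kappa_j-\lambda)(\kappa_j+\lambda)}}{\kappa_j-\kappa_1},
\]
and the last fraction exceeds $1$, because $0<\lambda<\kappa_1<\kappa_j$ gives $\kappa_j-\kappa_1<\kappa_j-\lambda<\kappa_j+\lambda$. So $\chi(t_j)<\sqrt{t_j}/\gamma_j$ for each $j\ge2$.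

Together, $\chi\big(\prod_{j\ge2}t_j\big)<\prod_{j\ge2}\sqrt{t_j}/\gamma_j$, which contradicts \eqref{eq:final}.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:sinh}]
If $f$ is constant, then $u\equiv0$. Otherwise $K=\{N\}$ by Proposition~\ref{prop:one}. With $A=c_N$, Proposition~\ref{prop:det} gives $f=\Delta_c/\Delta_{-c}=\frac{1+A\zeta^N}{1-A\zeta^N}$, and Proposition~\ref{prop:moduli} gives $N>\lambda$ and $|A|^2=t_N=\frac{N-\lambda}{N+\lambda}$. Since $u=2\log|f|$, this is \eqref{eq:sol}. The converse was proved in Section~\ref{sec:model}.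
\end{proof}

\begin{thebibliography}{1}

\bibitem{NB}
\emph{Nonexistence of bifurcation from Crapper's pure capillary waves},\\
\texttt{http://www.kurims.kyoto-u.ac.jp/\%7Ekyodo/kokyuroku/contents/pdf/0745-03.pdf}

\end{thebibliography}
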